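
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A multiplier conjecture for univalent functions\\ fails at degree three}


\begin{abstract}
Let $\mathcal S$ be the class of normalized univalent functions in the unit disk. A conjecture states that $\|F*\frac{h(z)}{z}\|\le\|F\|+\|F'\|$ (sup-norms in the disk, $*$ the Hadamard product) for every analytic $F$ and every $h\in\mathcal S$, or more generally every $h$ in a class $\mathcal S^2\supset\mathcal S$. We disprove it, already for $\mathcal S$, with an explicit cubic polynomial $F$. We show that degree three is the first degree where it can fail, also for $\mathcal S^2$; that for a suitable single $h\in\mathcal S$ the inequality fails with every constant on the right; and that it does hold when $zh'$ is a Hadamard product of two functions in the closed convex hull of the normalized close-to-convex functions.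
\end{abstract}

\section{The question and the answer}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ its boundary, $\mathcal A$ the set of analytic functions in $\mathbb D$, and $\|\cdot\|$ the sup-norm in $\mathbb D$, with $+\infty$ allowed as a value. Let $\mathcal S$ be the class of univalent $f\in\mathcal A$ with $f(0)=0$, $f'(0)=1$, and let
\[
k(z)=\frac{z}{(1-z)^2}=\sum_{n\ge1}nz^n
\]
be the Koebe function; it belongs to $\mathcal S$ and maps $\mathbb D$ onto $\mathbb C\setminus(-\infty,-\frac14]$. The Hadamard product of $\sum a_kz^k$ and $\sum b_kz^k$ is $\sum a_kb_kz^k$.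

A function $h(z)=z+\cdots$ in $\mathcal A$ acts on $\mathcal A$ as a multiplier, $F\mapsto F*\frac{h(z)}z$. Throughout we write
\[
\frac{h(z)}z=\sum_{k\ge0}c_kz^k,\qquad c_0=1,
\]
so that $F=\sum F_kz^k$ is sent to $\sum c_kF_kz^k$. For the Koebe function, $c_k=k+1$ and
\[
F*\frac{k(z)}z=F+zF' ,\qquad\text{hence}\qquad \Big\|F*\frac{k(z)}z\Big\|\le\|F\|+\|F'\| ,
\]
with equality for $F=1+z$, where both sides are $3$. Since the Koebe function is extremal for many problems in $\mathcal S$, one may guess that no other $h\in\mathcal S$ does worse.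

The guess can be extended to a larger class. Let $\mathcal S^2$ be the set of $h\in\mathcal A$ with $h(0)=0$ and $zh'=g*\tilde g$ for some $g,\tilde g\in\mathcal S$. Comparing coefficients, for such $h$,
\begin{equation}\label{eq:ck}
c_k=\frac{g_{k+1}\,\tilde g_{k+1}}{k+1},\qquad g=\sum g_nz^n,\quad \tilde g=\sum\tilde g_nz^n ;
\end{equation}
in particular $h(z)=z+\cdots$. Since $zh'=h*k$, we have $\mathcal S\subset\mathcal S^2$. The following is Conjecture~D of \cite{Remarks}.

\begin{conjecture}
For all $F\in\mathcal A$ and all $h\in\mathcal S^2$ (or, in a weaker form, all $h\in\mathcal S$),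
\begin{equation}\label{eq:conj}
\Big\|F(z)*\frac{h(z)}z\Big\|\le\|F\|+\|F'\| .
\end{equation}
\end{conjecture}

There is a simple reason to take it seriously. For $F=1+\tau z^n$ with $\tau>0$ the left side of \eqref{eq:conj} is $1+\tau|c_n|$ and the right side is $1+\tau+n\tau$. So for these $F$ the conjecture says exactly that $|c_n|\le n+1$, which for $h\in\mathcal S$ is the Bieberbach bound for the coefficient of $z^{n+1}$. The conjecture is nevertheless false.

\begin{theorem}\label{thm:cubic}
Let $p=k^{-1}\circ\frac14k$ and $\theta=\frac1{300}$, and put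
\[
h(z)=4\,k\big(e^{-i\theta}p(e^{i\theta}z)\big),\qquad
F(z)=1+10^{-6}\Big(z+z^2+\frac i6\,(3z-3z^2+z^3)\Big).
\]
Then $h\in\mathcal S$ and $\|F*\frac{h(z)}z\|>\|F\|+\|F'\|$.
\end{theorem}

So \eqref{eq:conj} fails for $\mathcal S$, hence for $\mathcal S^2$. The degree is the smallest possible.

\begin{theorem}\label{thm:deg2}
Inequality \eqref{eq:conj} holds for all $h\in\mathcal S^2$ and all polynomials $F$ of degree at most $2$. Consequently, for $\mathcal S$ as well as for $\mathcal S^2$, \eqref{eq:conj} holds for all polynomials of degree at most $N$ if and only if $N\le2$.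
\end{theorem}

The excess in Theorem~\ref{thm:cubic} is minute, and one might hope to rescue \eqref{eq:conj} with a constant. This is impossible.

\begin{theorem}\label{thm:noconst}
There is an $h\in\mathcal S$ such that for no $C<\infty$ does
$\|F*\frac{h(z)}z\|\le C(\|F\|+\|F'\|)$ hold for all polynomials $F$. For this $h$ there is an $F\in\mathcal A$ with $\|F\|+\|F'\|<\infty$ and $\|F*\frac{h(z)}z\|=\infty$.
\end{theorem}

On the positive side, let $\mathcal K$ be the closed convex hull, in the topology of locally uniform convergence, of the normalized close-to-convex functions (those $f\in\mathcal A$ with $f(0)=0$, $f'(0)=1$ and $\operatorname{Re}(f'/\varphi')>0$ in $\mathbb D$ for some convex univalent $\varphi$, which need not be normalized).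

\begin{theorem}\label{thm:ctc}
If $h\in\mathcal A$, $h(0)=0$ and $zh'=g*\tilde g$ with $g,\tilde g\in\mathcal K$, then \eqref{eq:conj} holds for all $F\in\mathcal A$.
\end{theorem}

Taking $\tilde g=k$, we see that \eqref{eq:conj} holds for all $h\in\mathcal K$; in particular for close-to-convex $h$ and for $h\in\mathcal S$ with real coefficients (Section~\ref{sec:ctc}).

\medskip
The counterexample comes from linearizing \eqref{eq:conj} at $F=1$ and perturbing the Koebe function and $F$ together (Section~\ref{sec:cubic}). Theorem~\ref{thm:deg2} rests on a sharpened bound for the third coefficient (Section~\ref{sec:deg2}). For Theorem~\ref{thm:noconst}, duality turns a bound with a constant into the existence of $\lim_{r\to1^-}(1-r)^2h(r)$, and we build an $h\in\mathcal S$ for which $(1-r)^2h(r)$ winds around the origin forever while its modulus stays bounded away from $0$ (Section~\ref{sec:noconst}). The last two arguments use Loewner's equation, recalled in Section~\ref{sec:loewner}.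

\section{The cubic counterexample}\label{sec:cubic}

\subsection{Linearization at a constant}
If $F$ is a polynomial, so is $F*\frac{h(z)}z$; its norm is its maximum modulus over the closed disk and is at least the modulus of its value at $z=1$. Let $G$ be a polynomial and $\tau>0$. From $|1+\tau G|^2=1+2\tau\operatorname{Re}G+\tau^2|G|^2$ and $\sqrt{1+x}\le1+\frac x2$ for $x\ge-1$,
\begin{equation}\label{eq:lin}
\|1+\tau G\|\le1+\tau\max_{\mathbb T}\operatorname{Re}G+\tfrac12\tau^2\|G\|^2 .
\end{equation}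
On the other side, with $\Lambda=\big(G*\frac{h(z)}z\big)(1)$, the value of $(1+\tau G)*\frac{h(z)}z$ at $1$ is $1+\tau\Lambda$, whose modulus is at least $1+\tau\operatorname{Re}\Lambda$. Hence, if \eqref{eq:conj} holds for $1+\tau G$ with all small $\tau>0$, then
\begin{equation}\label{eq:linconj}
\operatorname{Re}\Lambda\le\max_{\mathbb T}\operatorname{Re}G+\|G'\| .
\end{equation}
So we look for a violation of \eqref{eq:linconj}; a small $\tau$ then gives a violation of \eqref{eq:conj}.

For $h=k$ and $G_0=z+z^2$, equality holds in \eqref{eq:linconj}: $\Lambda=c_1+c_2=2+3=5$, $\max_{\mathbb T}\operatorname{Re}G_0=2$, $\|G_0'\|=3$, both maxima being attained at $z=1$. We now move $h$ and $G$ together. Suppose $h=h_\theta\in\mathcal S$ depends smoothly on a real parameter $\theta$ with $h_0=k$, in such a way that $h_{-\theta}$ has the conjugate coefficients of $h_\theta$. Then the real parts of the $c_k$ change only by $O(\theta^2)$, but their imaginary parts can change by a multiple of $\theta$. To profit from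 this, add to $G_0$ a term $i\varepsilon P$ with $P$ a real polynomial. It contributes $-\varepsilon\operatorname{Im}\big(P*\frac{h(z)}z\big)(1)$ to $\operatorname{Re}\Lambda$. If the imaginary part here has nonzero derivative at $\theta=0$, this is a quantity of order $\varepsilon\theta$, against a loss of order $\theta^2$. For fixed $\varepsilon>0$ and small $\theta$ of the right sign this is a net gain, \emph{provided that adding $i\varepsilon P$ does not increase the right side of \eqref{eq:linconj} at all}. A natural candidate is $P=1-(1-z)^n$: near $z=1$ it differs little from a constant, and the constant $i\varepsilon$ changes neither $\operatorname{Re}G$ nor $G'$. The exponent $n=2$ is not enough: then $G'=1+2z+2i\varepsilon(1-z)$, and on $z=e^{it}$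
\[
|G'|^2=9-8\sin^2\tfrac t2+12\varepsilon\sin t+16\varepsilon^2\sin^2\tfrac t2 ,
\]
which exceeds $9$ for small $t>0$. With $n=3$ the derivative of $P$ vanishes to second order at $1$, and for $0<\varepsilon\le\frac16$ there is no cost, as we shall see.

\subsection{The functions $h_\theta$}
Since $\frac14k(\mathbb D)=\mathbb C\setminus(-\infty,-\frac1{16}]\subset k(\mathbb D)$, the map $p=k^{-1}\circ\frac14k$ is a univalent self-map of $\mathbb D$ with $p(0)=0$, $p'(0)=\frac14$. It maps $\mathbb D$ onto $\mathbb D$ minus a radial slit along the negative axis. For real $\theta$ put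
\[
h_\theta(z)=4\,k\big(e^{-i\theta}p(e^{i\theta}z)\big).
\]
As a composition of univalent maps with derivative $4\cdot1\cdot\frac14=1$ at $0$, it lies in $\mathcal S$, and $h_0=k$. Geometrically, one turns the radial slit by the angle $-\theta$ before applying $4k$: the omitted set of $h_\theta$ is the half-line $(-\infty,-1]$ together with an arc which, for $\theta=0$, is the continuation $[-1,-\frac14]$ and which for small $\theta\ne0$ branches off the half-line at the point $4k(-e^{-i\theta})=-1/\cos^2\frac\theta2$.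

\emph{Coefficients.} Write $p=\sum p_nz^n$. Comparing coefficients in $p+2p^2+3p^3+4p^4+\cdots=\frac14(z+2z^2+3z^3+4z^4+\cdots)$:
\begin{align*}
z:&\quad p_1=\tfrac14;\\
z^2:&\quad p_2+2p_1^2=p_2+\tfrac18=\tfrac12,\quad\text{so } p_2=\tfrac38;\\
z^3:&\quad p_3+4p_1p_2+3p_1^3=p_3+\tfrac{24}{64}+\tfrac3{64}=\tfrac34,\quad\text{so } p_3=\tfrac{21}{64};\\
z^4:&\quad p_4+2(p_2^2+2p_1p_3)+9p_1^2p_2+4p_1^4=p_4+\tfrac{78+27+2}{128}=1,\quad\text{so } p_4=\tfrac{21}{128}.
\end{align*}
Let $\omega=e^{i\theta}$. The inner function $q(z)=e^{-i\theta}p(e^{i\theta}z)$ has coefficients $p_n\omega^{n-1}$. Inserting it in $4(q+2q^2+3q^3+4q^4+\cdots)$ gives the same four sums as above, with powers of $\omega$ attached: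
\begin{align}
c_1&=4\big(\tfrac38\omega+\tfrac18\big)=\tfrac12(3\omega+1),\notag\\
c_2&=4\big(\tfrac{21}{64}\omega^2+\tfrac{24}{64}\omega+\tfrac3{64}\big)=\tfrac1{16}(21\omega^2+24\omega+3),\label{eq:coef}\\
c_3&=\tfrac4{128}\big(21\omega^3+78\omega^2+27\omega+2\big)=\tfrac1{32}(21\omega^3+78\omega^2+27\omega+2).\notag
\end{align}
For $\omega=1$ these are $2,3,4$, as they must be.

\subsection{Proof of Theorem \ref{thm:cubic}}
Let $\varepsilon=\frac16$, $\tau=10^{-6}$ and
\[
G(z)=z+z^2+i\varepsilon\,(3z-3z^2+z^3)=z+z^2+i\varepsilon\big(1-(1-z)^3\big),\qquad F=1+\tau G .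
\]
For $z=e^{it}$ put $\sigma=\sin\frac t2$, so that $1-z=-2i\sigma e^{it/2}$.

\emph{(a) $\max_{\mathbb T}\operatorname{Re}G=2$.} We have $(1-z)^3=8i\sigma^3e^{3it/2}$, so
\[
\operatorname{Re}G=\cos t+\cos2t+8\varepsilon\sigma^3\cos\tfrac{3t}2 .
\]
Here $2-\cos t-\cos2t=2\sigma^2+2\sin^2t\ge2\sigma^2$, while $8\varepsilon|\sigma|^3\le\frac43\sigma^2$. Hence $\operatorname{Re}G\le2$, with equality at $z=1$.

\emph{(b) $\|G'\|=3$.} We have $G'=1+2z+3i\varepsilon(1-z)^2$, with $|1+2z|^2=5+4\cos t=9-8\sigma^2$ and $(1-z)^2=-4\sigma^2e^{it}$. Since $e^{it}\,\overline{(1+2z)}=e^{it}+2$,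
\begin{align*}
|G'|^2&=9-8\sigma^2+2\operatorname{Re}\big[-12i\varepsilon\sigma^2(e^{it}+2)\big]+144\varepsilon^2\sigma^4\\
&=9-8\sigma^2+24\varepsilon\sigma^2\sin t+144\varepsilon^2\sigma^4
\le9+\sigma^2\big(-8+24\varepsilon+144\varepsilon^2\big)=9,
\end{align*}
with equality at $z=1$. (For $\varepsilon\ge0$ the last parenthesis is $\le0$ if and only if $\varepsilon\le\frac16$; this is why we take $\varepsilon=\frac16$.)

\emph{(c) The right side of \eqref{eq:conj}.} We have $\|G\|\le2+\frac76<4$, so by \eqref{eq:lin}, (a) and (b)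
\[
\|F\|+\|F'\|\le(1+2\tau+8\tau^2)+3\tau=1+5\tau+8\tau^2 .
\]

\emph{(d) The left side.} Here $\Lambda=c_1+c_2+i\varepsilon(3c_1-3c_2+c_3)$. By \eqref{eq:coef} and $\cos x\ge1-\frac{x^2}2$,
\[
\operatorname{Re}(c_1+c_2)=\tfrac1{16}(21\cos2\theta+48\cos\theta+11)\ge5-\tfrac{42+24}{16}\theta^2=5-\tfrac{33}8\theta^2 .
\]
Next,
\begin{align*}
3c_1-3c_2+c_3&=\tfrac1{32}\big[(144\omega+48)-(126\omega^2+144\omega+18)+(21\omega^3+78\omega^2+27\omega+2)\big]\\
&=\tfrac1{32}\big(21\omega^3-48\omega^2+27\omega+32\big).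
\end{align*}
Thus $32$ times its imaginary part is, with $d=1-\cos\theta$,
\begin{align*}
21\sin3\theta-48\sin2\theta+27\sin\theta&=6\sin\theta\,(14\cos^2\theta-16\cos\theta+1)\\
&=6\sin\theta\,(-1-12d+14d^2)\le-6\sin\theta ,
\end{align*}
where the last step needs $\sin\theta>0$ and $0\le d\le\frac67$; both hold for $\theta=\frac1{300}$. Therefore
\[
\operatorname{Re}\Lambda\ge5-\tfrac{33}8\theta^2+\tfrac{6\varepsilon}{32}\sin\theta=5-\tfrac{33}8\theta^2+\tfrac1{32}\sin\theta .
\]
For $\theta=\frac1{300}$ we have $\sin\theta\ge\frac9{10}\theta$, and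
\[
\operatorname{Re}\Lambda-5\ge\frac1{300}\Big(\frac9{320}-\frac{33}{2400}\Big)=\frac{69}{1440000}>4\cdot10^{-5} .
\]
Since $8\tau=8\cdot10^{-6}<4\cdot10^{-5}$, we conclude that
\[
\Big\|F*\frac{h(z)}z\Big\|\ge1+\tau\operatorname{Re}\Lambda>1+5\tau+4\cdot10^{-5}\,\tau>1+5\tau+8\tau^2\ge\|F\|+\|F'\| .\qquad\qed
\]

\section{Loewner's equation}\label{sec:loewner}

We collect what is needed below. Let $\kappa:[0,\infty)\to\mathbb T$ be continuous, and for $z\in\mathbb D$ consider
\begin{equation}\label{eq:loewner}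
w'=-w\,\frac{1-\kappa w}{1+\kappa w},\qquad w(0)=z ,
\end{equation}
the prime being $d/dt$. For $z\ne0$,
\begin{equation}\label{eq:decay}
(\log|w|)'=-\operatorname{Re}\frac{1-\kappa w}{1+\kappa w}\le-\frac{1-|w|}{1+|w|}<0 ,
\end{equation}
so $|w|$ decreases and the solution exists for all $t\ge0$. If $|z|\le r_1<1$, then \eqref{eq:decay} gives
\begin{equation}\label{eq:expdecay}
|w|\le r_1e^{-ct},\qquad c=\frac{1-r_1}{1+r_1} .
\end{equation}
The map $z\mapsto w(z,t)$ is analytic (analytic dependence on initial values), univalent (uniqueness of solutions), fixes $0$, and has derivative $e^{-t}$ there, because the equation linearized at $w=0$ is $w'=-w$. Moreover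
\[
\frac d{dt}\log\frac{e^tw}z=\frac{2\kappa w}{1+\kappa w},
\]
and by \eqref{eq:expdecay} the right side is integrable over $[0,\infty)$, locally uniformly in $z$. So
\begin{equation}\label{eq:limit}
f(z)=\lim_{t\to\infty}e^tw(z,t)
\end{equation}
exists locally uniformly. As $f'(0)=1$, the limit is not constant, and it is univalent by Hurwitz's theorem. Thus \emph{every continuous $\kappa$ yields an $f\in\mathcal S$}. For $\kappa\equiv1$ it is the Koebe function, since then $\frac d{dt}\log\big(e^tk(w)\big)=1+\frac{w'}w\cdot\frac{1+w}{1-w}=0$.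

Conversely (Duren \cite[\S\S3.2--3.3]{Duren}, with $-\kappa$ in place of $\kappa$), \emph{every single-slit mapping in $\mathcal S$}, that is, every $f\in\mathcal S$ mapping $\mathbb D$ onto the complement of a Jordan arc going to $\infty$, \emph{is of the form \eqref{eq:limit} with a continuous $\kappa$, and the single-slit mappings are dense in $\mathcal S$} in the topology of locally uniform convergence.

\section{Polynomials of degree at most two}\label{sec:deg2}

\subsection{The idea in degree one}
Let $F=a_0+a_1z$ and $h\in\mathcal S^2$. By \eqref{eq:ck}, $|c_1|=\frac12|g_2\tilde g_2|\le2$. Replacing $h$ by a rotation $e^{-i\alpha}h(e^{i\alpha}z)$ rotates $F*\frac{h(z)}z$ and does not change its norm, so we may assume $c_1=2M$ with $0\le M\le1$. If $\mu$ is a probability measure on $\mathbb T$ with $\int x\,d\mu(x)=M$, then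
\[
\Big(F*\frac{h(z)}z\Big)(z)=a_0+2Ma_1z=\int F(xz)\,d\mu(x)+Ma_1z .
\]
The integral is an average of values of $F$, hence bounded by $\|F\|$, and $|Ma_1z|\le|a_1|=\|F'\|$. This proves \eqref{eq:conj} in degree one. In degree two we want to split similarly $c_2=m+2d$, with $m=\int x^2d\mu$ and $|d|\le1$. By Herglotz's theorem the possible second moments, given the first moment $M$, are the numbers $m=M^2+(1-M^2)d$ with $|d|\le1$. Choosing the same $d$ in both terms, we need
\begin{equation}\label{eq:need}
c_2=M^2+(3-M^2)d,\qquad |d|\le1 .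
\end{equation}
This is a condition on the pair $(c_1,c_2)$: if $c_1\ne0$, then $c_2$ must avoid part of the disk $|c_2|\le3$. For $h\in\mathcal S^2$ the coefficient $c_2$ is a product, and we need a bound for the third coefficients of the two factors which survives multiplication. It is the next lemma.

\subsection{The third coefficient}

\begin{lemma}\label{lem:a3}
If $f=z+a_2z^2+a_3z^3+\cdots\in\mathcal S$ and $a_2=2r\ge0$, then
\[
|a_3-(1+r^2)|\le2-r^2 .
\]
\end{lemma}

\begin{proof}
Let first $r=0$. The area theorem applied to $1/f(1/\zeta)=\zeta-a_2+(a_2^2-a_3)\zeta^{-1}+\cdots$ gives $|a_3-a_2^2|\le1$. So $|a_3|\le1$ and $|a_3-1|\le2$.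

Let now $r>0$ and let $f_n\to f$ be single-slit mappings. For large $n$ the second coefficient of $f_n$ is not $0$. Replace $f_n$ by a rotation $e^{-i\varphi_n}f_n(e^{i\varphi_n}z)$, which is again a single-slit mapping and whose second coefficient is that of $f_n$ multiplied by $e^{i\varphi_n}$, so that this coefficient becomes positive. Since the second coefficients converge to $2r>0$, we can take $\varphi_n\to0$, and the rotated functions still converge to $f$. (This is the only place where $r>0$ is used.) The claim is preserved under limits, so we may assume that $f$ is a single-slit mapping, hence of the form \eqref{eq:limit}.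

\emph{Integral formulas.} Put $y=e^tw$. By \eqref{eq:loewner},
\[
y'=y\,\frac{2\kappa w}{1+\kappa w}=2\kappa e^{-t}y^2-2\kappa^2e^{-2t}y^3+\cdots,\qquad y(0)=z .
\]
For $y=z+\alpha z^2+\gamma z^3+\cdots$ this gives $\alpha'=2\kappa e^{-t}$ and $\gamma'=4\kappa e^{-t}\alpha-2\kappa^2e^{-2t}=(\alpha^2)'-2\kappa^2e^{-2t}$, with $\alpha(0)=\gamma(0)=0$. Let $t\to\infty$ and substitute $s=e^{-t}$; regarding $\kappa$ as a function of $s\in(0,1]$,
\[
a_2=2\int_0^1\kappa\,ds,\qquad a_3=a_2^2-2\int_0^1s\kappa^2\,ds .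
\]

\emph{Estimates.} All integrals below are over $[0,1]$ with respect to $ds$. Write $\kappa=u+iv$, $u^2+v^2=1$. Since $a_2=2r$ is real, $\int u=r$ and $\int v=0$. Put
\[
Q=\int sv^2,\quad Y=\int suv,\quad V=\int(1-s)v^2,\quad W=\int(u-r)^2,\quad D=1-r^2-Q .
\]
As $\int s\kappa^2=\int s(1-2v^2)+2i\int suv=\frac12-2Q+2iY$,
\begin{equation}\label{eq:a3}
a_3=4r^2-1+4Q-4iY=3-4(D+iY) .
\end{equation}
We bound $Y$ in terms of $D$. First, $Q+V=\int v^2=1-\int u^2=1-r^2-W$, so $D=V+W$. Secondly, $\int sv=-\int(1-s)v$ because $\int v=0$, so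
\[
Y=r\int sv+\int s(u-r)v=-r\int(1-s)v+\int s(u-r)v .
\]
By the Cauchy--Schwarz inequality, with $\int(1-s)=\frac12$ and $\int s(u-r)^2\le W$, and then once more for sums,
\[
|Y|\le\tfrac r{\sqrt2}\sqrt V+\sqrt Q\sqrt W,\qquad
Y^2\le\big(\tfrac{r^2}2+Q\big)(V+W)=D\big(1-\tfrac{r^2}2-D\big) .
\]
Hence $D^2+Y^2\le2\delta D$ with $\delta=\frac12\big(1-\frac{r^2}2\big)$, that is, $|D+iY-\delta|\le\delta$. By \eqref{eq:a3}, $|a_3-3+4\delta|\le4\delta$. Since $4\delta=2-r^2$ and $3-4\delta=1+r^2$, this is the claim.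
\end{proof}

\subsection{Proof of Theorem \ref{thm:deg2}}
Let $zh'=g*\tilde g$ with $g,\tilde g\in\mathcal S$. If $g$ is replaced by the rotation $e^{-i\alpha}g(e^{i\alpha}z)$, then by \eqref{eq:ck} each $c_k$ is multiplied by $e^{ik\alpha}$, and $\|F*\frac{h(z)}z\|$ does not change; likewise for $\tilde g$. So we may assume $g_2=2r\ge0$, $\tilde g_2=2\tilde r\ge0$; here $r,\tilde r\le1$. Put $M=r\tilde r\in[0,1]$, $B=g_3/3$ and $\tilde B=\tilde g_3/3$. By \eqref{eq:ck},
\[
c_1=2M,\qquad c_2=3B\tilde B .
\]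

\emph{Multiplying disks.} For $0\le q\le1$ let $\Delta_q=\{q+(1-q)d:|d|\le1\}$, the disk with center $q$ and $1$ on its boundary. Then $\Delta_q\Delta_{\tilde q}\subset\Delta_{q\tilde q}$, because
\[
q(1-\tilde q)+(1-q)\tilde q+(1-q)(1-\tilde q)=1-q\tilde q ,
\]
and $\Delta_q\subset\Delta_{q'}$ for $q'\le q$, because $(q-q')+(1-q)=1-q'$. After division by $3$, Lemma~\ref{lem:a3} says that
\[
B\in\Delta_q,\quad\tilde B\in\Delta_{\tilde q},\qquad q=\tfrac13(1+r^2),\quad\tilde q=\tfrac13(1+\tilde r^2).
\]
Since $r^2\ge M^2$ and $\tilde r^2\ge M^2$, we have $(1+r^2)(1+\tilde r^2)=1+r^2+\tilde r^2+M^2\ge3M^2$, i.e.\ $q\tilde q\ge M^2/3$. Hence $B\tilde B\in\Delta_{M^2/3}$, and this is \eqref{eq:need}: $c_2=M^2+(3-M^2)d$ with some $|d|\le1$.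

\emph{The measure.} Put $\varphi(z)=\frac{M+dz}{1+Mdz}$ if $M<1$, and $\varphi\equiv1$ if $M=1$. Then $|\varphi|\le1$ in $\mathbb D$ and $z\varphi=Mz+(1-M^2)dz^2+\cdots$, so
\[
\frac{1+z\varphi}{1-z\varphi}=1+2z\varphi+2(z\varphi)^2+\cdots=1+2Mz+2\big(M^2+(1-M^2)d\big)z^2+\cdots
\]
has positive real part and value $1$ at $0$. By Herglotz's theorem it equals $\int_{\mathbb T}\frac{1+xz}{1-xz}\,d\mu(x)$ with a probability measure $\mu$, and comparison of coefficients gives $\int x\,d\mu=M$, $\int x^2\,d\mu=M^2+(1-M^2)d$.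

\emph{Conclusion.} For $F=a_0+a_1z+a_2z^2$ we get
\[
\Big(F*\frac{h(z)}z\Big)(z)=\int_{\mathbb T}F(xz)\,d\mu(x)+Ma_1z+2d\,a_2z^2 ,
\]
whose modulus is at most $\|F\|+|a_1|+2|a_2|=\|F\|+\|a_1+2a_2z\|=\|F\|+\|F'\|$. This proves the first assertion of Theorem~\ref{thm:deg2}. By Theorem~\ref{thm:cubic}, \eqref{eq:conj} fails for some cubic polynomial and some $h\in\mathcal S\subset\mathcal S^2$, which gives the second. \qed

\section{No constant suffices}\label{sec:noconst}

\subsection{A necessary condition}

\begin{lemma}\label{lem:limit}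
Let $h(z)=z+\cdots\in\mathcal A$, and suppose that for some $C<\infty$ we have $\|F*\frac{h(z)}z\|\le C(\|F\|+\|F'\|)$ for all polynomials $F$. Then $\lim_{r\to1^-}(1-r)^2h(r)$ exists.
\end{lemma}

\begin{proof}
The functional $F\mapsto\big(F*\frac{h(z)}z\big)(1)$ on polynomials is bounded by $C(\|F\|+\|F'\|)$. Embed the polynomials in $C(\mathbb T)\oplus C(\mathbb T)$ by $F\mapsto(F,F')$. The Hahn--Banach and Riesz theorems give complex measures $\mu,\nu$ on $\mathbb T$ with $\big(F*\frac{h(z)}z\big)(1)=\int F\,d\mu+\int F'\,d\nu$. For $F=z^k$ this reads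
\[
c_k=\int x^k\,d\mu(x)+k\int x^{k-1}\,d\nu(x),
\]
and summation gives, for $0<r<1$,
\[
\frac{h(r)}r=\int\frac{d\mu(x)}{1-rx}+\int\frac{r\,d\nu(x)}{(1-rx)^2} .
\]
Multiply by $(1-r)^2$. Since $\big|\frac{1-r}{1-rx}\big|\le1$ on $\mathbb T$, the first term is $O(1-r)$. In the second, $\frac{1-r}{1-rx}$ tends to $0$ for $x\ne1$ and equals $1$ for $x=1$; by dominated convergence the limit is $\nu(\{1\})$.
\end{proof}

So Theorem~\ref{thm:noconst} will follow from the next lemma.

\begin{lemma}\label{lem:spiral}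
There is an $h\in\mathcal S$ for which $\lim_{r\to1^-}(1-r)^2h(r)$ does not exist.
\end{lemma}

\subsection{A slowly turning driving function}
For $\kappa\equiv1$ equation \eqref{eq:loewner} gives $k$, and $(1-r)^2k(r)=r$. To make the argument of $(1-r)^2h(r)$ grow, we let $\kappa$ turn slowly. Let $\theta(t)$ be a continuously differentiable real function with $\theta(0)=0$ and derivative $a(t)=\theta'(t)$, and set
\[
\omega=e^{-i\theta}w,\qquad\kappa=e^{i(\beta-\theta)} ,
\]
where the continuous real function $\beta(t)$ is still free. Then $\kappa w=e^{i\beta}\omega$ and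
\begin{equation}\label{eq:omega}
\omega'=-\omega\Big[ia+\frac{1-e^{i\beta}\omega}{1+e^{i\beta}\omega}\Big].
\end{equation}
As $z=r\to1$, the solution starts near $\omega=1$, and we want it to stay there for a long time. At $\omega=1$ the bracket is $i\big(a-\tan\frac\beta2\big)$. So $\omega=1$ is a stationary point precisely for
\[
\beta=2\arctan a\ (\text{mod }2\pi),\qquad\text{that is,}\qquad e^{i\beta}=\frac{1+ia}{1-ia} ,
\]
and we choose $\beta=2\arctan a$. We move the stationary point to $\infty$ by
\[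
\zeta=\frac{1+\omega}{1-\omega},\qquad\operatorname{Re}\zeta>0,\qquad\zeta^2-1=\frac{4\omega}{(1-\omega)^2} .
\]
With $\omega=\frac{\zeta-1}{\zeta+1}$,
\[
\frac{1-e^{i\beta}\omega}{1+e^{i\beta}\omega}=\frac{(1-ia)(\zeta+1)-(1+ia)(\zeta-1)}{(1-ia)(\zeta+1)+(1+ia)(\zeta-1)}=\frac{1-ia\zeta}{\zeta-ia} .
\]
Since $\zeta'=\frac{2\omega'}{(1-\omega)^2}$ and $ia(\zeta-ia)+1-ia\zeta=1+a^2$, equation \eqref{eq:omega} becomes
\begin{equation}\label{eq:zeta}
\zeta'=-\frac{1+a^2}2\cdot\frac{\zeta^2-1}{\zeta-ia} .
\end{equation}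
The quantity to follow is $u=\zeta^2-1=4k(\omega)$, which is nonzero if $z\ne0$. By \eqref{eq:zeta},
\begin{equation}\label{eq:u}
\frac{u'}u=-(1+a^2)\frac\zeta{\zeta-ia}=-(1+a^2)\Big(1+\frac{ia}{\zeta-ia}\Big),
\end{equation}
and therefore
\begin{equation}\label{eq:log}
\frac d{dt}\log\big(e^{t+i\theta}u\big)=ia-a^2-\frac{ia(1+a^2)}{\zeta-ia}=ia(1+ia)\frac{\zeta-1}{\zeta-ia} .
\end{equation}
At $t=0$, $\frac14u=k(z)$. As $t\to\infty$, $\frac14e^{t+i\theta}u=\frac{e^tw}{(1-\omega)^2}\to h(z)$, where $h\in\mathcal S$ is the function \eqref{eq:limit} and we used $\omega\to0$. So, if $a$ is bounded, for $z\ne0$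
\begin{equation}\label{eq:I}
h(z)=k(z)e^{I(z)},\qquad I(z)=\int_0^\infty ia(1+ia)\frac{\zeta-1}{\zeta-ia}\,dt ;
\end{equation}
the integral converges because, by \eqref{eq:expdecay}, $\zeta-1=\frac{2\omega}{1-\omega}$ decays exponentially, while $|\zeta-ia|\ge\operatorname{Re}\zeta$ is bounded away from $0$.

\emph{The model case: $a$ constant.} Here \eqref{eq:zeta} lets us replace $dt$ by $-\frac{2(\zeta-ia)}{(1+a^2)(\zeta^2-1)}\,d\zeta$. With $R=\frac{1+z}{1-z}$,
\[
I(z)=\int_1^R\frac{2ia(1+ia)}{(1+a^2)(\zeta+1)}\,d\zeta=\frac{2ia}{1-ia}\log\frac{R+1}2=-\frac{2ia}{1-ia}\log(1-z),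
\]
so $h(z)=z(1-z)^{-2/(1-ia)}$ and
\[
(1-r)^2h(r)=r\,(1-r)^{2(a^2-ia)/(1+a^2)} .
\]
For $a\ne0$ the argument tends to $\pm\infty$, but the modulus tends to $0$, so the limit in Lemma~\ref{lem:spiral} does exist. The middle expression in \eqref{eq:log} shows why: while $\zeta$ is large, the logarithm grows at the rate $ia-a^2$. The turning rate is of first order in $a$, the loss of modulus of second order. \emph{So we should take $\int_0^\infty a\,dt=\infty$ and $\int_0^\infty a^2\,dt<\infty$.}

\subsection{Proof of Lemma \ref{lem:spiral}}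
Let
\[
a(t)=\frac1{4(1+t)},\qquad\theta(t)=\tfrac14\log(1+t),
\]
so that $\theta'=a$, $0<a\le\frac14$, $\theta\to\infty$ and $\int_0^\infty a^2\,dt=\frac1{16}$. Define $\kappa$, $h$, $\zeta$, $u$, $I$ as above. Let $z=r\in(\frac13,1)$, so $\zeta(0)=R=\frac{1+r}{1-r}>2$, and write $\zeta=\xi+i\eta$. We compare $I(r)$ with $i\theta(T)$, where $T=T(r)$ is the first time with $|\zeta|=2$; it exists because $\zeta\to1$. Before $T$ the rate is close to $ia-a^2$; after $T$ little happens.

\emph{(i) $|\eta|\le\frac14$ for all $t\ge0$.} Put $A=\frac14$. Multiplying numerator and denominator in \eqref{eq:zeta} by $\overline{\zeta-ia}=\bar\zeta+ia$ and using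
\[
\operatorname{Im}\big[(\zeta^2-1)(\bar\zeta+ia)\big]=\operatorname{Im}\big[\zeta|\zeta|^2-\bar\zeta+ia\zeta^2-ia\big]=\eta(|\zeta|^2+1)+a(\xi^2-\eta^2-1),
\]
we see that $\eta'$ has the sign of $-\big[\eta(|\zeta|^2+1)+a(\xi^2-\eta^2-1)\big]$. Recall $0<a\le A$ and $\xi>0$. At $\eta=-A$ this expression is
\[
A(\xi^2+A^2+1)-a(\xi^2-A^2-1)>0,
\]
since $|\xi^2-A^2-1|<\xi^2+A^2+1$. At $\eta=A$ it is
\[
-A(\xi^2+A^2+1)-a\xi^2+a(A^2+1)\le-(A+a)\xi^2<0 .
\]
As $\eta(0)=0$, neither level can be crossed.

\emph{(ii) The interval $[0,T]$.} Here $|\zeta|\ge2$, so $|\zeta-ia|\ge\frac74$ and $\big|\frac{ia}{\zeta-ia}\big|\le\frac17$. By \eqref{eq:u}, $(\log|u|)'\le-\frac67\le-\frac12$. As $|u(T)|\ge|\zeta(T)|^2-1=3$, it follows that $|u(t)|\ge3e^{(T-t)/2}$, hence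
\[
|\zeta|^2\ge|u|-1\ge2e^{(T-t)/2},\qquad|\zeta-ia|\ge|\zeta|-\tfrac14\ge\tfrac78|\zeta|\ge e^{(T-t)/4} .
\]
By the middle expression in \eqref{eq:log}, the part of $I(r)$ over $[0,T]$ equals $i\theta(T)-\int_0^Ta^2\,dt+E$ with
\[
|E|\le\int_0^T\frac{a(1+a^2)}{|\zeta-ia|}\,dt\le\frac14\cdot\frac{17}{16}\int_0^Te^{-(T-t)/4}\,dt\le\frac{17}{16} .
\]

\emph{(iii) The interval $[T,\infty)$.} By (i), $\xi(T)\ge\sqrt{4-\frac1{16}}>1.95$, so
\[
|\omega(T)|^2=\Big|\frac{\zeta(T)-1}{\zeta(T)+1}\Big|^2=\frac{5-2\xi(T)}{5+2\xi(T)}<\frac14 .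
\]
Since $|w|=|\omega|$ decreases, $|w|\le\frac12$ for $t\ge T$, so \eqref{eq:decay} gives $(\log|w|)'\le-\frac13$ and $|\omega|\le\frac12e^{-(t-T)/3}$. Hence
\[
|\zeta-1|=\frac{2|\omega|}{|1-\omega|}\le4|\omega|\le2e^{-(t-T)/3},\qquad|\zeta-ia|\ge\operatorname{Re}\zeta\ge\frac{1-|\omega|}{1+|\omega|}\ge\frac13 .
\]
With $|1+ia|\le\frac{\sqrt{17}}4$, the part of $I(r)$ over $[T,\infty)$ has modulus at most $\frac14\cdot\frac{\sqrt{17}}4\cdot6\int_T^\infty e^{-(t-T)/3}dt=\frac{18\sqrt{17}}{16}<5$.

\emph{Summary.} Since $\frac1{16}+\frac{17}{16}+5<7$,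
\begin{equation}\label{eq:summary}
|I(r)-i\theta(T(r))|<7\qquad(\tfrac13<r<1).
\end{equation}

\emph{(iv) $T(r)\to\infty$ as $r\to1$.} On $[0,T]$, \eqref{eq:u} gives $|u'/u|\le\frac{17}{16}\cdot\frac87\le2$. So $R^2-1=|u(0)|\le e^{2T}|u(T)|\le5e^{2T}$, and $R\to\infty$.

\emph{(v) $I(r)$ is continuous.} For $r\le r_1<1$ we have \eqref{eq:expdecay}, so $|\zeta-1|\le\frac{2r_1}{1-r_1}e^{-ct}$ and $|\zeta-ia|\ge\operatorname{Re}\zeta\ge c$ with $c=\frac{1-r_1}{1+r_1}$. For each $t$ the integrand in \eqref{eq:I} is continuous in $r$; by dominated convergence so is $I(r)$.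

\emph{Conclusion.} By \eqref{eq:I}, $(1-r)^2h(r)=re^{I(r)}$. By \eqref{eq:summary}, $\operatorname{Re}I(r)>-7$, and by \eqref{eq:summary}, (iv) and (v), $\operatorname{Im}I(r)$ is continuous and tends to $+\infty$ as $r\to1$. Hence, by the intermediate value theorem, arbitrarily close to $r=1$ there are points with $e^{I(r)}>0$ and points with $e^{I(r)}<0$. If $re^{I(r)}$ had a limit $L$, then $L\ge0$ and $L\le0$, so $L=0$; but $|re^{I(r)}|\ge re^{-7}$. So there is no limit. \qed

\subsection{Proof of Theorem \ref{thm:noconst}}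
Take $h$ from Lemma~\ref{lem:spiral}. By Lemma~\ref{lem:limit} no constant $C$ works for all polynomials. Let $X=\{F\in\mathcal A:\|F\|+\|F'\|<\infty\}$. This is a Banach space under $\|F\|+\|F'\|$, since uniform convergence of $F_n$ and $F_n'$ in $\mathbb D$ forces the limit of $F_n'$ to be the derivative of the limit of $F_n$. Suppose $F*\frac{h(z)}z$ were bounded for every $F\in X$. The map $F\mapsto F*\frac{h(z)}z$ from $X$ to the space $H^\infty$ of bounded analytic functions has a closed graph, because convergence in either space implies convergence of each Taylor coefficient. By the closed graph theorem it would be bounded, and its norm would be a constant $C$ for all polynomials, a contradiction. So $\|F*\frac{h(z)}z\|=\infty$ for some $F\in X$. \qed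

\section{Close-to-convex functions}\label{sec:ctc}

\subsection{The kernels}
By Brickman, MacGregor and Wilken \cite{BMW}, every $g\in\mathcal K$ can be written as
\[
g(z)=\int_{\mathbb T^2}\frac{z-\frac12(x+y)z^2}{(1-yz)^2}\,dm(x,y)
\]
with a probability measure $m$. The $k$-th coefficient of the kernel divided by $z$ is
\[
(k+1)y^k-\tfrac12(x+y)ky^{k-1}=y^k(1+\lambda k),\qquad\lambda=\tfrac12(1-x\bar y).
\]
Thus $|\lambda-\frac12|=\frac12$, so $|\lambda|\le1$ and, by the parallelogram law for $\frac12\pm(\lambda-\frac12)$,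
\begin{equation}\label{eq:circle}
|\lambda|^2+|1-\lambda|^2=1 .
\end{equation}

The simplest case is $\tilde g=k$ and $g$ a single kernel. Then $c_k=y^k(1+\lambda k)$, so $\big(F*\frac{h(z)}z\big)(z)=F(yz)+\lambda\,yzF'(yz)$, and \eqref{eq:conj} is immediate from $|\lambda|\le1$. For two general kernels one has to divide by $k+1$, and \eqref{eq:circle} comes in.

\subsection{Proof of Theorem \ref{thm:ctc}}
Let $zh'=g*\tilde g$ with $g,\tilde g\in\mathcal K$, and assume, as we may, that $\|F\|+\|F'\|<\infty$. As in \eqref{eq:ck}, $c_k=g_{k+1}\tilde g_{k+1}/(k+1)$ is bilinear in $(g,\tilde g)$. The coefficients of the kernels are $O(k)$ uniformly in the parameters, so for fixed $z\in\mathbb D$ the series $\sum c_kF_kz^k$ may be integrated term by term. Hence $\big(F*\frac{h(z)}z\big)(z)$ is an average, over a product of two probability measures, of the same expressions for pairs of kernels, and it suffices to bound these. Let the kernels have parameters $(\lambda,y)$, $(\tilde\lambda,\tilde y)$, and put $\rho=y\tilde y$.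 Then
\[
c_k=\rho^k\,\frac{(1+\lambda k)(1+\tilde\lambda k)}{1+k}=\rho^k\Big(1+\lambda\tilde\lambda\,k-(1-\lambda)(1-\tilde\lambda)\frac k{k+1}\Big);
\]
indeed, multiplying the last parenthesis by $1+k$ gives $1+k+\lambda\tilde\lambda(k+k^2)-k(1-\lambda-\tilde\lambda+\lambda\tilde\lambda)=1+(\lambda+\tilde\lambda)k+\lambda\tilde\lambda k^2$. Since $\frac1{k+1}=\int_0^1s^k\,ds$,
\[
\Big(F*\frac{h(z)}z\Big)(z)=F(\rho z)+\lambda\tilde\lambda\,\rho zF'(\rho z)-(1-\lambda)(1-\tilde\lambda)\int_0^1s\rho z\,F'(s\rho z)\,ds .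
\]
The modulus of the right side is at most
\[
\|F\|+\big(|\lambda||\tilde\lambda|+|1-\lambda||1-\tilde\lambda|\big)\|F'\|\le\|F\|+\|F'\|
\]
by the Cauchy--Schwarz inequality and \eqref{eq:circle} for $\lambda$ and $\tilde\lambda$. \qed

\subsection{Which functions are covered}
A normalized starlike function $f$ is close-to-convex (take $\varphi$ convex with $z\varphi'=f$). So $k\in\mathcal K$, and since $zh'=h*k$, Theorem~\ref{thm:ctc} gives \eqref{eq:conj} for every $h\in\mathcal K$. The class $\mathcal K$ also contains all typically real functions, that is, the normalized $h\in\mathcal A$ with $\operatorname{Im}h(z)\operatorname{Im}z>0$ for non-real $z$. Indeed, by Robertson's formula these are the averages, with respect to probability measures, of the functions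
\[
f_t(z)=\frac z{(1-e^{it}z)(1-e^{-it}z)},\qquad
\frac{zf_t'}{f_t}=\frac12\Big(\frac{1+e^{it}z}{1-e^{it}z}+\frac{1+e^{-it}z}{1-e^{-it}z}\Big),
\]
which are starlike because $\operatorname{Re}(zf_t'/f_t)>0$. Finally, an $h\in\mathcal S$ with real coefficients is typically real: if $h(z)$ is real then $h(z)=\overline{h(z)}=h(\bar z)$, so $z=\bar z$ by univalence, and thus $\operatorname{Im}h$ has a constant sign in each half of the disk, namely the one it has near $0$.

\begin{remark}
In particular, the $h$ of Theorem~\ref{thm:cubic} and any $h$ as in Theorem~\ref{thm:noconst} do not belong to $\mathcal K$ and have at least one non-real coefficient. So a counterexample to \eqref{eq:conj} in $\mathcal S$ has to involve non-real coefficients, as the construction in Section~\ref{sec:cubic} does.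
\end{remark}

\begin{thebibliography}{9}
\bibitem{BMW} Brickman, MacGregor and Wilken, \emph{Convex hulls of some classical families of univalent functions}, Trans. AMS \textbf{156} (1971).

\bibitem{Duren} Duren, \emph{Univalent Functions}.

\bibitem{Remarks} \emph{Remarks on a multiplier conjecture for univalent functions}, \url{http://www.ams.org/journals/proc/1992-116-01/S0002-9939-1992-1101983-2/S0002-9939-1992-1101983-2.pdf}.
\end{thebibliography}

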